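# Nonsingular unsatisfiable hitting clause-sets of deficiency $k$ have at most $4k-5$ variables

## 1. A Euclidean space attached to a partition of the cube into subcubes

Take a partition of the cube $\{\pm1\}^n$ into $c$ subcubes. Make a table with one column per subcube and one row per coordinate: the entry is $0$ if the coordinate is free on the subcube, and minus the fixed value if it is fixed. Give each column a weight, the relative volume of its subcube. We shall see that the $n$ rows, together with the all-ones row, are pairwise orthogonal for the weighted inner product. This orthogonal system, and the vectors obtained by multiplying two rows entrywise, are what the whole lecture runs on. They live in a space of dimension only $c$, so whenever we can exhibit many orthogonal vectors we learn that $n$ cannot be large compared with $c-n$.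

Here is the same thing in the language of clauses.

**Definition (clause-sets).** Let $\mathcal V$ be an infinite set of variables. Literals are $v$ and $\overline v$ for $v\in\mathcal V$, with $-v=\overline v$ and $-\overline v=v$; the variable of a literal $y$ is $\mathrm{var}(y)$. A *clause* is a finite set of literals with no complementary pair, and a *clause-set* is a finite set of clauses. For a clause-set $F$, $\mathrm{var}(F)$ is the set of variables occurring in it, $n(F)=|\mathrm{var}(F)|$, $c(F)=|F|$, and the *deficiency* is $\delta(F)=c(F)-n(F)$. $F$ is *satisfiable* if some assignment of truth values to $\mathrm{var}(F)$ puts a true literal into every clause, and *unsatisfiable* otherwise.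

**Definition (hitting).** Two clauses $C,D$ *clash* if $C\cap(-D)\ne\emptyset$, where $-D=\{-x:x\in D\}$. $F$ is *hitting* if any two distinct clauses of $F$ clash. $\mathcal{UHIT}$ is the class of unsatisfiable hitting clause-sets, and $\mathcal{UHIT}_{\delta=k}$ the subclass with $\delta(F)=k$.

Write an assignment as $x\in\{\pm1\}^{\mathrm{var}(F)}$, with $x_v=1$ meaning that $v$ is true. The assignments that falsify a clause $C$ form a subcube $X_C$ with $2^{n-|C|}$ elements. "Hitting" says that the $X_C$ are disjoint, and "unsatisfiable" says that they cover everything. So the members of $\mathcal{UHIT}$ are exactly partitions of the cube into subcubes.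

If $n(F)=0$ and $F\in\mathcal{UHIT}$, then $F=\{\emptyset\}$ and $\delta(F)=1$. If $n(F)\ge1$, then $\emptyset\notin F$, because some other clause is present and $\emptyset$ clashes with nothing.

**Definition (weights and coordinate vectors).** Fix $F\in\mathcal{UHIT}$ with $n=n(F)\ge1$, $c=c(F)$, $k=\delta(F)=c-n$. For $C\in F$ put $w_C=2^{-|C|}>0$. For $v\in\mathrm{var}(F)$ let $M_v\in\mathbb R^F$ be given by
$$M_v(C)=\begin{cases}1 & v\in C,\\ -1 & \overline v\in C,\\ 0 & v\notin\mathrm{var}(C).\end{cases}$$
On $\mathbb R^F$, which has dimension $c$, use $\langle f,g\rangle=\sum_{C}w_Cf(C)g(C)$ and write $E[f]=\langle f,1\rangle$. Products of functions are pointwise.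

**Example.** Our running example is
$$\mathcal F_3=\{\{a,b,c\},\{\overline a,\overline b,\overline c\},\{\overline a,b\},\{\overline b,c\},\{\overline c,a\}\}.$$
The three 2-clauses clash pairwise, each of them clashes with both 3-clauses, and the 3-clauses clash. Hence the falsifying subcubes are disjoint. Their relative volumes add up to $2\cdot\frac18+3\cdot\frac14=1$, so they cover the cube and $\mathcal F_3\in\mathcal{UHIT}$. Here $n=3$, $c=5$, $\delta=2$. The table is
$$\begin{array}{c|ccccc} & \{a,b,c\}&\{\overline a,\overline b,\overline c\}&\{\overline a,b\}&\{\overline b,c\}&\{\overline c,a\}\\ \hline w&1/8&1/8&1/4&1/4&1/4\\ M_a&1&-1&-1&0&1\\ M_b&1&-1&1&-1&0\\ M_c&1&-1&0&1&-1\end{array}$$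
For instance $E[M_a]=\frac18-\frac18-\frac14+\frac14=0$, $E[M_aM_b]=\frac18+\frac18-\frac14=0$ and $E[M_aM_bM_c]=\frac18-\frac18=0$. These are instances of a general fact.

**Lemma 1.** $E\big[\prod_{v\in S}M_v\big]=0$ for every nonempty $S\subseteq\mathrm{var}(F)$.

**Proof.** An assignment $x$ falsifies $C$ iff $x_v=-M_v(C)$ for all $v\in\mathrm{var}(C)$. Consider $\sum_{x\in X_C}\prod_{v\in S}x_v$. If some $v\in S$ is not in $\mathrm{var}(C)$, then $x_v$ is free on $X_C$ and the sum is $0$. If $S\subseteq\mathrm{var}(C)$, then the product is constant on $X_C$ and the sum is $2^{n-|C|}(-1)^{|S|}\prod_{v\in S}M_v(C)$. In both cases the sum equals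
$$2^n(-1)^{|S|}\,w_C\prod_{v\in S}M_v(C).$$
Sum over $C\in F$. The $X_C$ partition the cube, so the left-hand sides add up to $\sum_{x\in\{\pm1\}^{\mathrm{var}(F)}}\prod_{v\in S}x_v$, which is $0$ because $S\neq\emptyset$. The right-hand sides add up to $2^n(-1)^{|S|}E[\prod_{v\in S}M_v]$. $\square$

Three consequences are used constantly.

* The vectors $1$ and $M_v$ $(v\in\mathrm{var}(F))$ are nonzero and pairwise orthogonal: take $|S|=1$ and $|S|=2$.
* Since $E[M_v]=0$ and $M_v\neq0$, both literals of every $v\in\mathrm{var}(F)$ occur in $F$.
* Let $W$ be the orthogonal complement of $\mathrm{span}(\{1\}\cup\{M_v:v\in\mathrm{var}(F)\})$. Then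
$$\dim W=c-n-1=k-1,\tag{1}$$
and in particular $k\ge1$.

So the deficiency, up to the shift by one, is the dimension of the room left over by the coordinate vectors. Lemma 1 requires *distinct* variables: $E[M_uM_v^2]$ need not vanish. In $\mathcal F_3$, $E[M_aM_b^2]=\frac18-\frac18-\frac14=-\frac14$.

## 2. Singular variables and the finiteness statement for fixed deficiency

**Definition (singular).** A variable $v\in\mathrm{var}(F)$ is *singular* in $F$ if one of the literals $v,\overline v$ occurs in exactly one clause of $F$. Let $\sigma(F)$ be the number of literals that occur in exactly one clause of $F$. So $F$ is *nonsingular* (has no singular variable) iff $\sigma(F)=0$. Two clause-sets are *isomorphic* if one arises from the other by renaming variables and flipping signs of variables.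

In plain words the question is this: for fixed $k$, how many essentially different $F\in\mathcal{UHIT}_{\delta=k}$ are there? Taken literally, infinitely many, already for $k=1$.

**Example.** For $n\ge1$ let $K_n$ consist of the clauses $C_i=\{\overline{v_1},\dots,\overline{v_{i-1}},v_i\}$ for $1\le i\le n$ and $C_{n+1}=\{\overline{v_1},\dots,\overline{v_n}\}$. An assignment falsifies $C_i$ with $i\le n$ iff $v_i$ is its first false variable, and it falsifies $C_{n+1}$ iff all variables are true. So each assignment falsifies exactly one clause, $K_n\in\mathcal{UHIT}$, and $\delta(K_n)=1$. The literals occurring exactly once are $v_1,\dots,v_n$ and $\overline{v_n}$, so $\sigma(K_n)=n+1$.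

Singular variables can be eliminated by *DP-reduction*: replace all clauses containing $v$ or $\overline v$ by all resolvents $(C\setminus\{x\})\cup(D\setminus\{-x\})$ with $x\in C\in F$, $-x\in D\in F$, $x\in\{v,\overline v\}$. Inside $\mathcal{UHIT}$ this is very simple. Let $x$ occur only in $C$, and let $D_1,\dots,D_m$ be the clauses containing $-x$ (so $m\ge1$).

Take an assignment falsifying $D_i$, so that $x$ is true, and flip $v=\mathrm{var}(x)$. The new assignment falsifies some clause $E$. If $E$ did not contain the variable $v$, then $E$ and $D_i$ would both be falsified by the old assignment, which is impossible. And $-x\notin E$, since $-x$ is now true. Hence $x\in E$, that is, $E=C$. As this holds for every assignment falsifying $D_i$, we get $C\setminus\{x\}\subseteq D_i\setminus\{-x\}$.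

So DP-reduction deletes $C$ and removes $-x$ from each $D_i$. The clauses other than $C$ do not contain $x$, so their clashes do not use $v$ and survive: the new clause-set is hitting and has one clause less. It has exactly one variable less, since the variables of $C\setminus\{x\}$ remain in $D_1$. It is unsatisfiable, since a satisfying assignment together with "$x$ true" would satisfy $F$. Thus eliminating singular variables as long as possible turns every $F\in\mathcal{UHIT}$ into a nonsingular element of $\mathcal{UHIT}$ of the same deficiency.

The conjecture posed in "SAT, Extremal Combinatorics, and elementary Number Theory" (https://www.cs.swan.ac.uk/~csoliver/Artikel/2015_Warwick.pdf) says that after this elimination only finitely many isomorphism types remain for each $k\in\mathbb N$; equivalently, that there are only finitely many isomorphism types of nonsingular $F\in\mathcal{UHIT}_{\delta=k}$. It is true, with a sharp bound on the number of variables.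

**Theorem 2.** For every $F\in\mathcal{UHIT}$ with $n(F)\ge1$: $\;n(F)\le4\,\delta(F)-5+\sigma(F)$.

**Corollary 3 (the conjecture).** Every $F\in\mathcal{UHIT}$ has $\delta(F)\ge1$. Let $F\in\mathcal{UHIT}_{\delta=k}$ be nonsingular. If $k=1$ then $F=\{\emptyset\}$. If $k\ge2$ then $n(F)\le4k-5$ and $c(F)=n(F)+k\le5k-5$. Hence for every $k$ there are only finitely many isomorphism types.

**Proof from Theorem 2.** If $n(F)=0$ then $F=\{\emptyset\}$ and $\delta(F)=1$. If $n(F)\ge1$ then $\delta(F)\ge1$ by (1). So there is nothing to show for $k=0$. Let $F$ be nonsingular. If $k=1$ and $n(F)\ge1$, Theorem 2 gives $n(F)\le-1$, which is absurd; so $F=\{\emptyset\}$. If $k\ge2$, then $F\ne\{\emptyset\}$, so $n(F)\ge1$, and Theorem 2 gives both bounds. Up to renaming there are only finitely many clause-sets on at most $4k-5$ variables. $\square$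

For the sharpness statement we need one construction. For variable-disjoint $F_1,F_2\in\mathcal{UHIT}$ and a new variable $r$ put
$$F_1\vee_rF_2=\{\{r\}\cup D:D\in F_1\}\cup\{\{\overline r\}\cup D:D\in F_2\}.$$

**Theorem 4.**

1. The bound of Theorem 2 is attained for all $k\ge2$, $\sigma\ge0$, and for $k=1$, $\sigma\ge2$.
2. For $k\ge2$, the nonsingular $F\in\mathcal{UHIT}_{\delta=k}$ with $n(F)=4k-5$ are exactly the clause-sets obtained from $k-1$ variable-disjoint isomorphic copies of $\mathcal F_3$ by combining them along a full binary tree with $k-1$ leaves, using $\vee_r$ with a new variable $r$ at each inner node. Up to isomorphism their number is the number of unordered full binary trees with $k-1$ leaves (Wedderburn–Etherington number).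

**Example.** What Theorem 2 leaves for nonsingular $F$ of deficiency $2$ is $n\le3$. The value $n=1$ would need $c=3$ disjoint nonempty subcubes in a cube with two points, which is impossible. For $n=2$ we have $c=4$, so all four points are parts, and $F=\{\{a,b\},\{a,\overline b\},\{\overline a,b\},\{\overline a,\overline b\}\}$, which is nonsingular. For $n=3$, Theorem 4 leaves only $\mathcal F_3$. For $K_n$ the bound of Theorem 2 reads $n\le4-5+(n+1)=n$, an equality.

## 3. Products of two coordinate vectors

From now until the end of Section 7, $F\in\mathcal{UHIT}$ with $n\ge1$ is fixed and the notation of Section 1 is in force. By (1) the space $W$ has dimension $k-1$, so we look for many orthogonal vectors in $W$. Lemma 1 says that a product $M_uM_v$ with $u\ne v$ is orthogonal to almost everything in the system; we remove what remains.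

**Definition (the vectors $W_{uv}$).** For $u\neq v$ let $q_v=E[M_v^2]>0$, $\beta_{uv}=E[M_uM_v^2]/q_v$, and
$$W_{uv}=M_uM_v-\beta_{uv}M_v-\beta_{vu}M_u .$$

**Lemma 5.** (a) $W_{uv}\in W$. (b) $\langle W_{uv},W_{u'v'}\rangle=0$ if $\{u,v\}\cap\{u',v'\}=\emptyset$.

**Proof.** (a) By Lemma 1, $\langle M_uM_v,1\rangle=E[M_uM_v]=0$ and $\langle M_uM_v,M_z\rangle=E[M_uM_vM_z]=0$ for $z\ne u,v$. The projection of $M_uM_v$ onto $M_v$ has coefficient $\langle M_uM_v,M_v\rangle/\langle M_v,M_v\rangle=E[M_uM_v^2]/q_v=\beta_{uv}$, and the projection onto $M_u$ has coefficient $\beta_{vu}$. Since $1$ and the $M_z$ are pairwise orthogonal, $W_{uv}$ is $M_uM_v$ minus its projection onto their span.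

(b) Expand the inner product. Each term is a constant times the expectation of a product of one of $M_uM_v,M_u,M_v$ with one of $M_{u'}M_{v'},M_{u'},M_{v'}$. These are products of 2, 3 or 4 *distinct* $M$'s, so all expectations vanish by Lemma 1. $\square$

**Example.** In $\mathcal F_3$ all $q_v$ are $\frac34$. We found $E[M_aM_b^2]=-\frac14$, so $\beta_{ab}=-\frac13$; similarly $E[M_bM_a^2]=\frac18-\frac18+\frac14=\frac14$, so $\beta_{ba}=\frac13$. In the column order of the table, $M_aM_b=(1,1,-1,0,0)$ and $M_b-M_a=(0,0,2,-1,-1)$, hence
$$W_{ab}=M_aM_b+\tfrac13(M_b-M_a)=\left(1,1,-\tfrac13,-\tfrac13,-\tfrac13\right).$$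
The cyclic renaming $a\mapsto b\mapsto c\mapsto a$ maps $\mathcal F_3$ to itself and permutes the last three columns, so $W_{bc}$ and $W_{ca}$ are the same vector. This fits $\dim W=1$. It also shows that disjointness in Lemma 5(b) matters: pairs sharing a variable can give the same vector.

## 4. The order $u<v$ and entangled pairs

We must know when $W_{uv}\neq0$. If $u,v$ never share a clause, then $M_uM_v=0$, so $W_{uv}=0$. There is a second way to vanish. In $K_2=\{\{v_1\},\{\overline{v_1},v_2\},\{\overline{v_1},\overline{v_2}\}\}$ the variable $v_2$ occurs only in clauses containing $\overline{v_1}$, so $M_{v_1}M_{v_2}=-M_{v_2}$ already lies in the span of the $M$'s and $W_{v_1v_2}=0$. This relation deserves a name.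

**Definition (under).** A variable $u\in\mathrm{var}(F)$ is *under the literal* $y$ over $\mathrm{var}(F)$ if $\mathrm{var}(y)\ne u$ and every clause containing the variable $u$ (in either sign) contains $y$. It is *under the variable* $v$, written $u<v$, if it is under one of the literals $v,\overline v$.

A variable $u$ is never under both literals of $v$, because a clause containing $u$ exists and contains no complementary pair. In $K_n$, $v_j$ is under $\overline{v_i}$ for all $i<j$. In $\mathcal F_3$ no two variables are related.

**Lemma 6.** The relation $<$ is a strict partial order on $\mathrm{var}(F)$.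

**Proof.** Irreflexivity holds by definition. *Antisymmetry:* suppose $u$ is under a literal $y$ of $v$, and $v<u$. Then every clause with variable $v$ contains the variable $u$, hence contains $y$. So $\overline y$ does not occur in $F$, contradicting the second consequence of Lemma 1. *Transitivity:* let $u<v<w$ with $v$ under the literal $z$ of $w$. By antisymmetry $u\ne w$. Every clause with variable $u$ contains the variable $v$, hence contains $z$. So $u$ is under $z$, and $u<w$. $\square$

**Note 7.** If $u<v$, and some clause $C$ containing the variable $u$ contains the literal $y$ of $v$, then $u$ is under $y$. Indeed $u$ is under $y$ or $\overline y$, and in the latter case $C$ would contain both.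

**Definition (entangled).** Variables $u\ne v$ are *entangled* if they occur together in some clause and neither $u<v$ nor $v<u$. Let $G$ be the graph on $\mathrm{var}(F)$ whose edges are the entangled pairs.

For $\mathcal F_3$ the graph $G$ is a triangle. For $K_n$ it has no edges.

**Lemma 8.** If $u,v$ are entangled, then $W_{uv}\neq0$.

**Proof.** Suppose $W_{uv}=0$, that is, $M_uM_v=\beta_{uv}M_v+\beta_{vu}M_u$ pointwise. Since $u,v$ share a clause, $M_uM_v\ne0$. Compare the sets of clauses in which $u$ and $v$ occur as variables.

* If the two sets are equal, then $M_u^2=M_v^2$, so $\beta_{uv}=E[M_u^3]/q_v=E[M_u]/q_v=0$, and likewise $\beta_{vu}=0$. Hence $M_uM_v=0$, a contradiction.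
* If some clause contains $u$ but not $v$, and some clause contains $v$ but not $u$, then evaluating at the first gives $0=\beta_{vu}M_u$ with $M_u=\pm1$, so $\beta_{vu}=0$. The second gives $\beta_{uv}=0$. Again $M_uM_v=0$, a contradiction.
* Otherwise, by symmetry, every clause containing $v$ contains $u$, and some clause contains $u$ but not $v$. The latter gives $\beta_{vu}=0$, so $M_uM_v=\beta_{uv}M_v$. On every clause containing $v$ we have $M_v\neq0$, so $M_u=\beta_{uv}$ there. Thus $u$ has a constant nonzero sign on the clauses containing $v$, that is, $v<u$, contradicting entanglement. $\square$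

## 5. What a matching gives, and where it stops

A *matching* is a set of pairwise disjoint edges, and $\nu(G)$ is the largest size of one. By Lemmas 5 and 8, the edges of a matching of $G$ give pairwise orthogonal nonzero vectors of $W$. With (1),
$$\nu:=\nu(G)\le k-1.\tag{2}$$

The first thing to try is to finish from here. A maximum matching covers $2\nu\le2(k-1)$ variables. Let $U$ be the set of uncovered variables; then $n\le2(k-1)+|U|$, and it remains to bound $|U|$ in terms of $k$. All that maximality says is that no two variables of $U$ are entangled. This is the point where the approach stops: for $K_n$ we have $k=1$, $\nu=0$, and $U$ consists of all $n$ variables. So $|U|$ is not bounded by $k$, and nothing so far has used nonsingularity. Unentangled variables also occur in nonsingular clause-sets. In $\mathcal F_3\vee_r\mathcal F_3'$, with $\mathcal F_3'$ a disjoint copy of $\mathcal F_3$, every other variable is under $r$ or $\overline r$, and variables from the two copies share no clause. So $G$ is two triangles and the isolated vertex $r$, with $k=3$, $n=7$, $\nu=2$.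

We need vectors of a new kind, contributed by unentangled variables when they are nonsingular. Look at $K_n$ again. The literals that have no variable under them are $v_1,\dots,v_n,\overline{v_n}$: each clause contains exactly one of them, and each occurs exactly once. Suppose more generally that a literal $y$ with nothing under it occurs in two clauses $C,C'$, and that all variables sharing a clause with $v=\mathrm{var}(y)$ are comparable with $v$. Each such variable occurring in $C$ or $C'$ must lie *above* $v$, so its sign is dictated by the presence of $v$. Hence $C$ and $C'$ look identical to all the $M_u$, and the "difference vector" supported on $\{C,C'\}$ is orthogonal to all of them. Nonsingularity guarantees the second clause $C'$, so such literals cost dimensions.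

For this we need variables isolated from *all* the others that we keep, not just from the other uncovered ones: a variable missed by a maximum matching may well be entangled with covered ones. The Tutte–Berge formula supplies this. It removes a set $A$ of vertices, so that the remaining graph splits into components whose sizes account exactly for $\nu$. The price is that we give up the vectors $M_v$ with $v\in A$.

**Tutte–Berge formula.** For a finite graph $G$ with $n$ vertices, $\nu(G)=\min_A\frac12\big(n+|A|-o(G-A)\big)$, where $A$ ranges over the subsets of the vertex set and $o$ counts the components of odd size.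

## 6. Bare literals over the isolated vertices of $G-A$

**Step 1: the decomposition.** This step fixes the notation and records how the pieces are bounded by $\nu$. Choose $A\subseteq\mathrm{var}(F)$ attaining the minimum; $A=\emptyset$ is possible. Put $a=|A|$ and $N=\mathrm{var}(F)\setminus A$. Let $S$ be the set of isolated vertices of $G-A$, $s=|S|$, and let $Q_1,\dots,Q_t$ be the components of $G-A$ with at least two vertices. Put $m=\sum_j|Q_j|$ and $\mu=\sum_j\lfloor|Q_j|/2\rfloor$.

Isolated vertices are odd components, so $n-a-o(G-A)$ is the sum of $2\lfloor|Q|/2\rfloor$ over all components $Q$, which is $2\mu$. Hence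
$$\nu=\tfrac12\big(n-a-o(G-A)\big)+a=a+\mu .$$
At most $a$ edges of a matching meet $A$, so $\nu\le a+\nu(G-A)$; and clearly $\nu(G-A)\le\mu$. Therefore equality holds, and $G-A$ has a matching $\mathcal M$ with $|\mathcal M|=\mu$. For an integer $q\ge2$ we have $q\le3\lfloor q/2\rfloor$ (for $q=2p$ it says $2p\le3p$; for $q=2p+1$ with $p\ge1$ it says $2p+1\le3p$). Together with (2) this yields
$$n=a+m+s,\qquad t\le\mu,\qquad m\le3\mu,\qquad a+\mu\le k-1.\tag{3}$$
So $a$, $m$, $t$ are under control and only $s$ is missing.

**Step 2: comparability.** This step is the tool for everything below. *Let $v\in S$, $u\in N\setminus\{v\}$, and let $C$ be a clause containing the literal $y$ of $v$ and the variable $u$. Then $u$ is under $y$, or $v<u$.*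

Indeed $uv$ is not an edge of $G$, because $v$ is isolated in $G-A$ and $u\in N$. Since $u,v$ share the clause $C$ but are not entangled, $u<v$ or $v<u$. If $u<v$, then $u$ is under $y$ by Note 7.

**Definition (bare).** A literal $y$ with $\mathrm{var}(y)\in S$ is *bare* if no $w\in S$ is under $y$.

**Step 3: bare literals exclude each other.** This will make the difference vectors have disjoint supports. *No clause contains two distinct bare literals.*

Let $y\ne y'$ be bare, both in $C$, with variables $v,v'$. Then $v\ne v'$, as $C$ has no complementary pair. By Step 2 with $u=v'$, either $v'$ is under $y$, or $v<v'$; in the second case $v$ is under $y'$ by Note 7. As $v,v'\in S$, the first case contradicts bareness of $y$, the second bareness of $y'$.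

**Step 4: there are many bare literals.** This converts an upper bound on bare literals into an upper bound on $s$. *If $s\ge1$, and $\rho\ge1$ is the number of $<$-maximal elements of $S$, then there are at least $s+\rho$ bare literals.*

For a non-bare literal $y$ over $S$, let $\varphi(y)$ be a $<$-maximal element of the nonempty set $\{w\in S:w\text{ is under }y\}$.

We claim that $\varphi$ is injective. Suppose $w=\varphi(y)=\varphi(y')$ with $y\neq y'$, and let $v,v'$ be the variables of $y,y'$. A clause containing the variable $w$ contains both $y$ and $y'$, so $v\ne v'$. By Step 2, $v'$ is under $y$ or $v<v'$, and in the latter case $v$ is under $y'$ by Note 7. The situation is symmetric in $y,y'$, so assume $v'$ is under $y$. Then $v'\in S$ is a member of the set from which $w=\varphi(y)$ was chosen as a maximal element. But $w$ is under $y'$, so $w<v'$, a contradiction.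

Since $\varphi(y)<\mathrm{var}(y)\in S$, the value $\varphi(y)$ is never a maximal element of $S$. So there are at most $s-\rho$ non-bare literals among the $2s$ literals over $S$, and at least $s+\rho$ bare ones.

**Step 5: bare literals with a component under them.** Difference vectors need literals with *nothing* of $N$ under them, while bareness only speaks about $S$. So let $L_1$ be the set of bare literals $y$ such that some $u\in\bigcup_jQ_j$ is under $y$, and $L_2$ the set of the other bare literals. This step bounds $L_1$. *If $u\in Q_j$ is under $y\in L_1$, then all of $Q_j$ is under $y$. Moreover $|L_1|\le t$.*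

Let $v=\mathrm{var}(y)$, and let $u'\in Q_j$ be adjacent to $u$. Some clause contains $u$ and $u'$, hence also $y$. By Step 2, $u'$ is under $y$ or $v<u'$. If $v<u'$, then $u<v<u'$, contradicting that $u,u'$ are entangled. So $u'$ is under $y$. As $Q_j$ is connected, all of $Q_j$ is under $y$.

If some $Q_j$ were under two distinct $y,y'\in L_1$, then a clause containing a variable of $Q_j$ would contain both, contradicting Step 3. So choosing, for each $y\in L_1$, a component under $y$ gives an injection $L_1\to\{Q_1,\dots,Q_t\}$.

**Step 6: clauses through a literal of $L_2$ agree on $N$.** This makes the difference vectors orthogonal to the old system. *If $y\in L_2$, then all clauses containing $y$ contain the same literals over $N$.*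

Let $v=\mathrm{var}(y)$ and $y\in C$. Suppose $u\in N\setminus\{v\}$ occurs in $C$. Then $u$ is not under $y$: if $u\in S$ because $y$ is bare, and if $u\in\bigcup_jQ_j$ because $y\notin L_1$. So $v<u$ by Step 2. Conversely, if $u\in N$ and $v<u$, then $v$ is under one fixed literal of $u$, and $C$, which contains the variable $v$, contains this literal. So the $N$-part of $C$ consists of $y$ and, for each $u\in N$ with $v<u$, the literal of $u$ under which $v$ lies. This does not depend on $C$.

## 7. Counting dimensions: $n\le4\delta-5+\sigma$

**Step 7: difference vectors.** This step bounds $L_2$, and it is where singularity enters. Let $L_2'$ be the set of $y\in L_2$ occurring in at least two clauses. *Then*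
$$|L_2'|\ge|L_2|-\sigma(F)\qquad\text{and}\qquad|L_2'|\le k-1+a-\mu.\tag{4}$$

Every literal over $\mathrm{var}(F)$ occurs in $F$, so the literals in $L_2\setminus L_2'$ occur in exactly one clause, and there are at most $\sigma(F)$ of them. This is the first inequality.

For $y\in L_2'$ choose distinct clauses $C_y,C_y'$ containing $y$. Let $f_y\in\mathbb R^F$ be $1/w_{C_y}$ on $C_y$, $-1/w_{C_y'}$ on $C_y'$, and $0$ elsewhere. Then for every $g\in\mathbb R^F$
$$\langle f_y,g\rangle=g(C_y)-g(C_y').$$
So $f_y$ is orthogonal to $1$. By Step 6, $M_v(C_y)=M_v(C_y')$ for all $v\in N$, so $f_y$ is orthogonal to these $M_v$. It is also orthogonal to $W_{uv}$ for all $u,v\in N$, because $W_{uv}(C)$ depends only on $M_u(C)$ and $M_v(C)$. By Step 3, a clause containing one $y\in L_2'$ contains no other, so the $f_y$ have disjoint supports and are pairwise orthogonal. Hence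
$$1,\qquad M_v\ (v\in N),\qquad W_e\ (e\in\mathcal M),\qquad f_y\ (y\in L_2')$$
are pairwise orthogonal: the first two families by Lemma 1, the $W_e$ among themselves and against the first two by Lemma 5, the $f_y$ as just shown. They are nonzero, the $W_e$ by Lemma 8. They live in dimension $c$, so $1+(n-a)+\mu+|L_2'|\le c=n+k$. This is the second inequality.

**Step 8: assembly.** This step combines the counts into the bound. Suppose first $s\ge1$. By Step 4 with $\rho\ge1$, Step 5 and (4),
$$s\le|L_1|+|L_2|-1\le t+(k-1+a-\mu)+\sigma(F)-1.\tag{5}$$
With (3),
$$n=a+m+s\le a+3\mu+t+k-2+a-\mu+\sigma(F)=k-2+2(a+\mu)+t+\sigma(F)\le4k-5+\sigma(F),\tag{6}$$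
the last step using $a+\mu\le k-1$ and $t\le\mu\le k-1$.

Now let $s=0$. Then $n=a+m\le a+3\mu\le3(a+\mu)\le3(k-1)$. Since $n\ge1$, this forces $k\ge2$, and then $3k-3\le4k-5\le4k-5+\sigma(F)$. This proves Theorem 2, and with it Corollary 3. $\blacksquare$

**Example.** For $\mathcal F_3\vee_r\mathcal F_3'$ the set $A=\emptyset$ attains the minimum: $\frac12(7+0-3)=2=\nu$. Here $S=\{r\}$, $t=\mu=2$, $m=6$. Both $r$ and $\overline r$ are bare, and both lie in $L_1$, each with one triangle under it; $L_2$ is empty. Then (5) reads $1\le2-1$ and (6) reads $7\le7$.

## 8. Joins and sharpness

Let $F_1,F_2\in\mathcal{UHIT}$ be variable-disjoint, and write $n_i,c_i,\delta_i$ for the parameters of $F_i$. Two distinct clauses of $F_1\vee_rF_2$ on the same side clash because $F_i$ is hitting, and clauses from different sides clash in $r$. If $r$ is set to false, the clauses $\{r\}\cup D$ would require satisfying $F_1$; if $r$ is true, the others would require satisfying $F_2$. So $F_1\vee_rF_2\in\mathcal{UHIT}$. Moreover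
$$n=n_1+n_2+1,\qquad c=c_1+c_2,\qquad\delta=\delta_1+\delta_2-1.\tag{7}$$
Literals over $\mathrm{var}(F_i)$ keep their numbers of occurrences, and $r,\overline r$ occur $c_1,c_2$ times.

**Proof of Theorem 4, part 1.** In $\mathcal F_3$ every literal occurs exactly twice, $\delta=2$ and $n=3=4\cdot2-5$. If $F_1,F_2$ are nonsingular with $\delta_i\ge2$ and $n_i=4\delta_i-5$, then $c_i\ge2$, so $F_1\vee_rF_2$ is nonsingular, and by (7)
$$n=4(\delta_1+\delta_2)-10+1=4(\delta+1)-9=4\delta-5 .$$
By induction, every full binary tree with $k-1$ leaves carrying disjoint copies of $\mathcal F_3$ yields a nonsingular clause-set of deficiency $k$ with $4k-5$ variables. This settles $k\ge2$, $\sigma=0$.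

To raise $\sigma$, let $c(F)\ge2$ and form $F\vee_r\{\emptyset\}$. It has the same deficiency and one more variable. The literal $r$ occurs $c(F)\ge2$ times and $\overline r$ once, so $\sigma$ grows by exactly $1$. Both sides of the bound grow by $1$, and the number of clauses is still at least $2$. Iterating gives all $k\ge2$, $\sigma\ge0$. For $k=1$ start from $\{\{v\},\{\overline v\}\}$ with $n=1$, $\sigma=2$ and $4-5+2=1$; iterating gives all $\sigma\ge2$. $\square$

## 9. The extremal clause-sets are trees of copies of $\mathcal F_3$

The trees described in Theorem 4 give nonsingular clause-sets with $n=4k-5$, as just seen. Conversely, let $F$ be nonsingular with $\delta(F)=k\ge2$ and $n(F)=4k-5$. We show by induction on $k$ that $F$ comes from a tree.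

**Step 9: the case $k=2$.** This is the base of the induction: we show $F\cong\mathcal F_3$. Here $n=3$, $c=5$, so a cube with 8 points is partitioned into 5 subcubes, whose sizes lie in $\{1,2,4\}$. Two parts of size 4 would already fill the cube. With one part of size 4 the other four are points. With none, if $i$ parts have size 2, then $2i+(5-i)=8$, so $i=3$. The sizes are therefore $(4,1,1,1,1)$ or $(2,2,2,1,1)$.

In the first case the part of size 4 belongs to a unit clause $\{x\}$. By hitting, every other clause contains $-x$. So $x$ occurs only once and $\mathrm{var}(x)$ is singular, a contradiction.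

In the second case there are three 2-clauses and two 3-clauses, with $3\cdot2+2\cdot3=12$ literal occurrences. Each of the 6 literals occurs, hence at least twice by nonsingularity, hence exactly twice. So each variable occurs in exactly four of the five clauses. The 3-clauses contain all variables, so the three 2-clauses miss three different variables. Their subcubes can be written
$$(*,\alpha,\beta),\qquad(\gamma,*,\beta'),\qquad(\gamma',\alpha',*),$$
with signs as entries. Two of these can be disjoint only by differing in the one coordinate that both fix, so $\beta'=-\beta$, $\alpha'=-\alpha$, $\gamma'=-\gamma$. Since $\gamma,\alpha,\beta$ are signs in the three different coordinates, flipping signs of variables allows us to prescribe them arbitrarily. The three subcubes cover 6 points, and the two remaining points, which are the other two parts, are then determined. So there is one isomorphism type. $\mathcal F_3$ is nonsingular with these parameters, hence $F\cong\mathcal F_3$.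

**Step 10: equality for $k\ge3$ produces a top variable.** This step extracts from Section 7 a variable that lies above all others. Use the notation of Sections 6 and 7. If $s=0$, then $n\le3k-3<4k-5$ since $k\ge3$, a contradiction. So $s\ge1$, and since $n=4k-5$ and $\sigma(F)=0$, every inequality leading to (6) is an equality.

* The last step in (6) gives $a+\mu=k-1$ and $t=k-1$. With $t\le\mu\le a+\mu=k-1$ this gives $\mu=k-1$ and $a=0$.
* By (4), $|L_2|\le|L_2'|\le k-1+a-\mu=0$, so $L_2=\emptyset$.
* Equality in (5) gives $|L_1|=t$ and $|L_1|+|L_2|=s+1$. By Step 4, $s+\rho\le|L_1|+|L_2|=s+1$, so $\rho=1$.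

Thus the finite poset $S$ has a unique maximal element $r$, so every other element of $S$ is under $r$. The injection of Step 5 from $L_1$ to $\{Q_1,\dots,Q_t\}$ is a bijection, because $|L_1|=t$. So every $Q_j$ is under some literal over $S$. The variable of this literal is $r$ or is under $r$, so by transitivity every variable of $Q_j$ is under $r$. As $A=\emptyset$, there are no further variables: *every variable $\ne r$ is under $r$.*

**Step 11: splitting at $r$.** This step shows that $F$ is a join of two smaller extremal clause-sets. A clause not containing the variable $r$ contains no variable at all, since any of its variables would be under $r$ and force $r$ into it. It would be $\emptyset$, which is impossible because $F$ is hitting and $c(F)\ge2$. So every clause contains $r$ or $\overline r$. Put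
$$F_1=\{C\setminus\{r\}:r\in C\in F\},\qquad F_2=\{C\setminus\{\overline r\}:\overline r\in C\in F\}.$$
Two distinct clauses of $F$ with the same literal of $r$ clash outside $r$, so $F_1,F_2$ are hitting. A satisfying assignment of $F_1$, extended by "$r$ false", would satisfy $F$; similarly for $F_2$ with "$r$ true". So $F_1,F_2\in\mathcal{UHIT}$. Every variable $\ne r$ is under exactly one literal of $r$, so $\mathrm{var}(F_1)\cap\mathrm{var}(F_2)=\emptyset$ and $F=F_1\vee_rF_2$.

Literals over $\mathrm{var}(F_i)$ occur equally often in $F_i$ and in $F$, so $F_1,F_2$ are nonsingular. Since $r$ is nonsingular and both its literals occur, $c(F_i)\ge2$. So $F_i\ne\{\emptyset\}$, and $k_i:=\delta(F_i)\ge2$ by Corollary 3. By (7), $k=k_1+k_2-1$, so $k_i<k$. Corollary 3 gives $n(F_i)\le4k_i-5$, and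
$$4k-5=n=n(F_1)+n(F_2)+1\le4(k_1+k_2)-9=4k-5 ,$$
so $n(F_i)=4k_i-5$ for both $i$. By the induction hypothesis, $F_1$ and $F_2$ come from full binary trees with $k_1-1$ and $k_2-1$ leaves. Placing these trees below a root labelled $r$ gives a tree for $F$ with $(k_1-1)+(k_2-1)=k-1$ leaves.

**Step 12: isomorphism types and unordered trees.** This step proves the counting claim: *two clause-sets of the described kind are isomorphic iff their trees are isomorphic as unordered full binary trees.* Isomorphic clause-sets have the same deficiency, and isomorphic trees the same number of leaves, so we may compare clause-sets with the same $k$ and induct on $k$. For $k=2$ both trees are a single leaf and both clause-sets are isomorphic to $\mathcal F_3$.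

Let $k\ge3$, $F=F_1\vee_rF_2$ and $F'=F_1'\vee_{r'}F_2'$, split at the roots of their trees. Every variable of $F$ other than $r$ occurs in clauses with only one of the literals $r,\overline r$, and both kinds of clauses exist. So $r$ is the only variable occurring in all clauses of $F$; likewise $r'$ in $F'$.

* An isomorphism $F\to F'$ preserves the property of occurring in all clauses, so it maps $r$ to $r'$ or to $\overline{r'}$. Accordingly it restricts to isomorphisms of $F_1,F_2$ onto $F_1',F_2'$ in one of the two orders. By induction the corresponding subtrees are isomorphic in that order, hence so are the trees.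
* Conversely, if the trees are isomorphic, then the two subtrees at the root of one are isomorphic to those of the other in one of the two orders. By induction the corresponding $F_i$ and $F_j'$ are isomorphic. Since the two sides are variable-disjoint, these isomorphisms combine with $r\mapsto r'$ or $r\mapsto\overline{r'}$, according to the order, to an isomorphism of $F$ onto $F'$.

Hence the isomorphism types of nonsingular $F\in\mathcal{UHIT}_{\delta=k}$ with $n(F)=4k-5$ correspond bijectively to the unordered full binary trees with $k-1$ leaves. This completes the proof of Theorem 4. $\blacksquare$
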